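# Countable paracompactness without normality in $\omega_1^2$

Conventions. All spaces are regular $T_1$. Ordinals carry the order topology, $\omega_1^2=\omega_1\times\omega_1$ the product topology, and subsets the subspace topology. "Limit ordinal" means nonzero limit ordinal. An open set around a point is called a neighborhood of it.

## 1. The guess "countably paracompact implies normal", and small subspaces of $\omega_1^2$

For subspaces of $\omega_1^2$ one would guess that normality and countable paracompactness are the same property. Here are the definitions.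

**Definition 1.** A space $X$ is *normal* if any two disjoint closed sets $F,H$ have disjoint open sets $U\supseteq F$, $V\supseteq H$. It is *countably paracompact* if for every decreasing sequence $\{F_n:n\in\omega\}$ of closed sets with $\bigcap_nF_n=\emptyset$ there are open $U_n\supseteq F_n$ with $\bigcap_n\operatorname{Cl}U_n=\emptyset$. It is *countably metacompact* if in the same situation one can get open $U_n\supseteq F_n$ with $\bigcap_nU_n=\emptyset$.

Two known results support the guess; we take them from the paper in which the problem is posed, "Topological properties of products of ordinals" (http://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/1530-5.pdf).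

1. All subspaces of $\omega_1^2$ are countably metacompact. Hence all normal subspaces of $\omega_1^2$ are countably paracompact: if the open sets $U_n\supseteq F_n$ have empty intersection, normality gives open $V_n$ with $F_n\subseteq V_n\subseteq\operatorname{Cl}V_n\subseteq U_n$.
2. Assuming $V=L$, all countably paracompact subspaces of $\omega_1^2$ are normal.

So one implication holds, and the other holds at least if $V=L$. The question is whether ZFC proves that every countably paracompact subspace of $\omega_1^2$ is normal. Let us test the guess.

*Countable subspaces.* A countable $X\subseteq\omega_1^2$ lies in $[0,\eta]^2$ for some $\eta<\omega_1$, and $[0,\eta]$ has a countable base of intervals. So $X$ is regular, $T_1$ and second countable, hence metrizable by Urysohn's theorem. Metrizable spaces are normal. They are also countably paracompact. Let $d$ be the metric and put $U_n=\{x:d(x,F_n)<\frac1{n+1}\}$, with $U_n=\emptyset$ if $F_n=\emptyset$. If $x\in\bigcap_n\operatorname{Cl}U_n$, then no $F_n$ is empty and $d(x,F_n)\le\frac1{n+1}$ for all $n$. But $x\notin F_m$ for some $m$, so $d(x,F_n)\ge d(x,F_m)>0$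 for all $n\ge m$, a contradiction. Both properties hold.

*Subspaces of one column.* A subspace $\{\xi\}\times A$ is homeomorphic to $A\subseteq\omega_1$. Subspaces of linearly ordered spaces are normal (a textbook fact), so by result 1 both properties hold.

To find a subspace where a property fails we need the standard facts on $\omega_1$. A *club* is a closed unbounded subset of $\omega_1$. A set is *stationary* if it meets every club. We use the following.

* Countable intersections of clubs are clubs. The intersection of a stationary set with a club is stationary. If a stationary set is cut into countably many pieces, one piece is stationary.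
* (Fodor) If $T$ is stationary and $g:T\to\omega_1$ satisfies $g(\lambda)<\lambda$ for all $\lambda$, then $g$ is constant on a stationary subset of $T$.
* (Closing off) If $\delta_\alpha<\omega_1$ is given for each $\alpha$ in a set $S\subseteq\omega_1$, then $\{d<\omega_1:\delta_\alpha<d\text{ for all }\alpha\in S\cap d\}$ contains a club. Likewise, if an ordinal $f(e)<\omega_1$ is given for each finite $e\subseteq\omega_1$, there are arbitrarily large limit $\delta<\omega_1$ such that $f(e)<\delta$ for all finite $e\subseteq\delta$.
* Every stationary set is a union of countably infinitely many disjoint stationary sets.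

*Infinitely many columns with a thinned limit column.* Let
$$P=(\omega\times\omega_1)\cup(\{\omega\}\times\mathrm{Succ})\subseteq\omega_1^2,$$
where $\mathrm{Succ}$ is the set of successor ordinals, and let $\mathrm{Lim}$ be the set of limit ordinals. For $k\in\omega$ put $H_k=\{(n,\beta):k\le n<\omega,\ \beta\in\mathrm{Lim}\}$. This is closed in $P$. Indeed, each $(\omega,\beta+1)$ has the neighborhood $P\cap([0,\omega]\times\{\beta+1\})$, which misses $H_k$. The points $(n,\beta+1)$ and $(n,0)$ are isolated. For $n<k$ the open column $\{n\}\times\omega_1$ misses $H_k$.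

Let $U\supseteq H_k$ be open. For $n\ge k$ and each limit $\beta$ there is $\delta_\beta<\beta$ with $\{n\}\times(\delta_\beta,\beta]\subseteq U$. By Fodor, $\delta_\beta$ takes one value $\delta_n$ for unboundedly many $\beta$, so $\{n\}\times(\delta_n,\omega_1)\subseteq U$. Put $\delta=\sup_{n\ge k}\delta_n$. For $\beta\ge\delta$, all the points $(n,\beta+1)$ with $n\ge k$ are in $U$, so $(\omega,\beta+1)\in\operatorname{Cl}U$.

Consequently $P$ is not normal: the disjoint closed sets $H_0$ and $\{\omega\}\times\mathrm{Succ}$ cannot be separated. But $P$ is not countably paracompact either. The $H_k$ decrease and have empty intersection. If $U_k\supseteq H_k$ are open, we get a bound $\delta^k$ for each $k$, and for $\beta\ge\sup_k\delta^k$ the point $(\omega,\beta+1)$ is in every $\operatorname{Cl}U_k$. The pressing-down argument that breaks normality breaks countable paracompactness as well, and the guess survives.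

It is nevertheless not provable. Recall $\mathrm{MA}_{\omega_1}$: if $P$ is a partial order that is ccc (every uncountable subset contains two distinct elements with a common extension), and at most $\omega_1$ dense subsets of $P$ are given, then some filter on $P$ meets all of them. We shall construct, in ZFC, a family of subspaces $X(S,L)\subseteq\omega_1^2$ that are never normal, and show that under $\mathrm{MA}_{\omega_1}$ all of them are countably paracompact.

## 2. Columns, points above the diagonal, and too many bridges

To break normality while keeping some freedom, use $\omega_1$ many columns, and on the other side points that each see only countably many of the columns.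

Let $\Lambda$ be the club of all $\lambda<\omega_1$ that are limits of limit ordinals; its least element is $\omega^2$. Fix a stationary $S\subseteq\Lambda$. Put
$$C_\alpha=\{\alpha+\omega\}\times\{\beta\text{ limit}:\beta>\alpha+\omega\}\ (\alpha\in S),\qquad X_0=\bigcup_{\alpha\in S}C_\alpha,$$
$$X_2=\{y_\lambda:\lambda\in S\},\quad y_\lambda=(\lambda,\lambda+1).$$
The two sides are connected by *bridge points*
$$E=\{(\alpha+1+n,\lambda+1):\alpha<\lambda,\ \alpha,\lambda\in S,\ n\in\omega\}.$$
The point $(\alpha+1+n,\lambda+1)$ lies to the left of the column $C_\alpha$, at horizontal level $n$, and on the horizontal line of $y_\lambda$.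

Let $E'\subseteq E$ be arbitrary and let $X=X_0\cup E'\cup X_2$. First some arithmetic. If $\alpha<\lambda$ with $\lambda\in\Lambda$, there is a limit ordinal strictly between $\alpha$ and $\lambda$; since $\alpha+\omega$ is the least limit above $\alpha$, we get $\alpha+\omega<\lambda$. So the intervals $(\alpha,\alpha+\omega]$, $\alpha\in S$, are pairwise disjoint. No $\lambda\in S$ lies in any of them, because the only limit ordinal in $(\alpha,\alpha+\omega]$ is $\alpha+\omega$, which is not a limit of limits. In particular, a bridge point determines its $\alpha$, $n$ and $\lambda$. We obtain five facts.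

* **(F1)** Points of $E'$ are isolated: both coordinates are successors.
* **(F2)** The sets $X\cap((g,\lambda]\times\{\lambda+1\})$, $g<\lambda$, form a neighborhood base at $y_\lambda$. Such a set contains only $y_\lambda$ and bridge points $(\alpha+1+n,\lambda+1)$, since points of $X_0$ have a limit second coordinate. If $g<\alpha<\lambda$, it contains every point of $E'$ of the form $(\alpha+1+n,\lambda+1)$, since $(\alpha,\alpha+\omega)\subseteq(g,\lambda)$.
* **(F3)** At $z=(\alpha+\omega,\beta)\in X_0$ the sets $X\cap((\alpha+j,\alpha+\omega]\times(\delta,\beta])$ with $j<\omega$, $\delta<\beta$ form a neighborhood base. Such a set contains only points of $C_\alpha$ and bridge points $(\alpha+1+n,\lambda+1)$ with $n\ge j$, because $\alpha+1+n>\alpha+j$ iff $n\ge j$.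
* **(F4)** Every subset of $X_2$ is closed in $X$, and for every $S'\subseteq S$ the set $\bigcup_{\alpha\in S'}C_\alpha$ is closed in $X$. This is read off from (F1)–(F3): the basic sets at $y_\lambda$ contain no other point of $X_2$ and no point of $X_0$, and those at points of $C_\alpha$ contain no point of $X_2$ and no point of any other $C_{\alpha'}$. In particular $X_0$ and $X_2$ are disjoint closed sets.
* **(F5)** Every $(\xi,\beta)\in X$ satisfies $0<\xi<\beta$.

Pressing down along a column will be used repeatedly, so we isolate it.

**Lemma 1.** Let $\alpha\in S$, and for each limit $\beta>\alpha+\omega$ let $j_\beta,n_\beta<\omega$ and $\delta_\beta<\beta$ be given. Then there are $j,n<\omega$, $\delta<\omega_1$ and an unbounded set $B$ of such $\beta$ with $(j_\beta,n_\beta,\delta_\beta)=(j,n,\delta)$ for all $\beta\in B$. Consequently $(\alpha+j,\alpha+\omega]\times(\delta,\omega_1)=\bigcup_{\beta\in B}(\alpha+j_\beta,\alpha+\omega]\times(\delta_\beta,\beta]$.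

*Proof.* The limit ordinals above $\alpha+\omega$ form a club. By Fodor $\delta_\beta$ is constant on a stationary set of them. Cut that set into countably many pieces according to $(j_\beta,n_\beta)$; one piece is stationary, so unbounded. $\square$

The first thing to try is to use all bridges: $X^*=X_0\cup E\cup X_2$.

*$X^*$ is not normal.* Let $U\supseteq X_2$ and $W\supseteq X_0$ be open. Choose $g(\lambda)<\lambda$ with $X^*\cap((g(\lambda),\lambda]\times\{\lambda+1\})\subseteq U$, and by Lemma 1 choose $\gamma(\alpha),\delta_\alpha$ with $X^*\cap((\alpha+\gamma(\alpha),\alpha+\omega]\times(\delta_\alpha,\omega_1))\subseteq W$. Take $\lambda\in S$ that is a limit of elements of $S$ and satisfies $\delta_\alpha<\lambda$ for all $\alpha\in S\cap\lambda$; club many $\lambda<\omega_1$ have these two properties, so one of them is in $S$. Pick $\alpha\in S$ with $g(\lambda)<\alpha<\lambda$. Then $(\alpha+1+\gamma(\alpha),\lambda+1)\in U\cap W$.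

*$X^*$ is not countably paracompact, in ZFC.* Choose $r:S\to\omega$ such that every $r^{-1}(n)$ is stationary, and let $F_n=\{y_\lambda:r(\lambda)\ge n\}$. These sets are closed by (F4) and decrease to $\emptyset$. Suppose $U_n\supseteq F_n$ are open with $\bigcap_n\operatorname{Cl}U_n=\emptyset$. Replacing $U_n$ by $\bigcap_{m\le n}U_m$, we may assume that they decrease. Choose $g(\lambda)<\lambda$ with $X^*\cap((g(\lambda),\lambda]\times\{\lambda+1\})\subseteq U_{r(\lambda)}$. Each point of $C_\alpha$ has a basic neighborhood missing some $U_n$, so Lemma 1 yields $j_\alpha,n_\alpha,\delta_\alpha$ with $U_{n_\alpha}\cap((\alpha+j_\alpha,\alpha+\omega]\times(\delta_\alpha,\omega_1))=\emptyset$. Let $D$ be a club with $\delta_\alpha<d$ whenever $\alpha\in S\cap d$, $d\in D$. If $\lambda\in S\cap D$ and $\alpha\in S$ with $g(\lambda)<\alpha<\lambda$, then $(\alpha+1+j_\alpha,\lambda+1)\in U_{r(\lambda)}\setminus U_{n_\alpha}$, so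
$$r(\lambda)<n_\alpha.\tag{1}$$
For each $n$, Fodor gives a stationary $T_n\subseteq r^{-1}(n)\cap D$ on which $g$ has a constant value $g_n$. Pick $\alpha\in S$ above all the $g_n$. For each $n$ there is $\lambda\in T_n$ with $\lambda>\alpha$, and (1) says $n<n_\alpha$. This holds for all $n$, which is absurd.

The failure is at (1). A fixed column $C_\alpha$ is bridged at *every* level to *every* later $y_\lambda$ with $g(\lambda)<\alpha$, so it feels all values of $r$. The remedy is to keep only one bridge for each pair $\alpha<\lambda$, at some level $c(\alpha,\lambda)$. Then a neighborhood of the column that starts above level $c(\alpha,\lambda)$ does not notice $\lambda$. Two demands compete. With $c$ identically $0$, the set $X_0$ is open in $X$ by (F3) with $j=1$, so $X_0$ and $X_2$ are trivially separated; hence $c$ has to be large often. On the other hand, when $c(\alpha,\lambda)$ is large, $\alpha$ should "know" the value $r(\lambda)$, for any prescribed $r$. Our $c(\alpha,\lambda)$ will be large only if $\alpha$ and $\lambda$ agree about something far out.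

## 3. Ladders and the space $X(S,L)$

**Definition 2.** A *ladder system* on $S$ is a family $L=\langle L_\lambda:\lambda\in S\rangle$ where $L_\lambda\subseteq\lambda$ is cofinal in $\lambda$ of order type $\omega$. The *index* of $\xi\in L_\lambda$ in $L_\lambda$ is $|L_\lambda\cap\xi|$, and $L_\lambda[n]$ is the set of elements of $L_\lambda$ of index at least $n$.

If $\alpha<\lambda$, then $L_\lambda\cap\alpha$ is finite. Hence $L_\alpha\cap L_\lambda$ is finite for $\alpha<\lambda$ in $S$, as $L_\alpha\subseteq\alpha$.

**Definition 3.** Let $\alpha<\lambda$ be in $S$. If $L_\lambda\cap\alpha\neq\emptyset$ and $\xi=\max(L_\lambda\cap\alpha)$ belongs to $L_\alpha$, then $c(\alpha,\lambda)$ is the index of $\xi$ in $L_\alpha$. Otherwise $c(\alpha,\lambda)=0$.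

So $c(\alpha,\lambda)\ge n\ge1$ says that the last rung of $L_\lambda$ below $\alpha$ is also a rung of $L_\alpha$, of index at least $n$ there.

*Example.* Let $S=\Lambda$, $\alpha=\omega^2$, $\lambda=\omega^2\cdot2$, and $L_\alpha=\{\omega\cdot n:n\ge1\}$, where $\omega\cdot n$ has index $n-1$. If $L_\lambda=\{\omega\cdot3\}\cup\{\omega^2+\omega\cdot n:n\ge1\}$, then $\max(L_\lambda\cap\alpha)=\omega\cdot3$ has index $2$ in $L_\alpha$, so $c(\alpha,\lambda)=2$. If we replace the rung $\omega\cdot3$ by $5$, then $5\notin L_\alpha$ and $c(\alpha,\lambda)=0$. If we omit it, then $L_\lambda\cap\alpha=\emptyset$ and again $c(\alpha,\lambda)=0$.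

**Definition 4.** $X(S,L)=X_0\cup X_1\cup X_2$, where
$$X_1=\{p_{\alpha\lambda}:\alpha<\lambda,\ \alpha,\lambda\in S\},\qquad p_{\alpha\lambda}=(\alpha+1+c(\alpha,\lambda),\ \lambda+1).$$

In the first case of the example, $p_{\alpha\lambda}=(\omega^2+3,\ \omega^2\cdot2+1)$. Since $X_1\subseteq E$, facts (F1)–(F5) and Lemma 1 apply. By (F3), a set $X\cap((\alpha+j,\alpha+\omega]\times(\delta,\beta])$ contains, besides points of $C_\alpha$, only points $p_{\alpha\lambda}$ with $c(\alpha,\lambda)\ge j$.

The main results are the following. Throughout, $S\subseteq\Lambda$ is stationary and $L$ is a ladder system on $S$.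

**Theorem 1 (ZFC).** $X(S,L)$ is not normal.

**Theorem 2 (ZFC).** $X(S,L)$ is countably paracompact if and only if both (A) and (B) hold:

* (A) For every $r:S\to\omega$ there are $\gamma:S\to\omega$, $g:S\to\omega_1$ with $g(\lambda)<\lambda$, and a club $D$ such that for all $\lambda\in S\cap D$ and $\alpha\in S$ with $g(\lambda)<\alpha<\lambda$: $c(\alpha,\lambda)\ge\gamma(\alpha)\Rightarrow r(\lambda)\le\gamma(\alpha)$.
* (B) For every $h:S\to\omega$ there are $\gamma,k:S\to\omega$, $g:S\to\omega_1$ with $g(\lambda)<\lambda$, and a club $D$ such that for all $\lambda\in S\cap D$ and $\alpha\in S$ with $g(\lambda)<\alpha<\lambda$: $c(\alpha,\lambda)\ge\gamma(\alpha)\Rightarrow h(\alpha)\le k(\lambda)$.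

**Theorem 3.** Under $\mathrm{MA}_{\omega_1}$, (A) and (B) hold for every $S,L$ as above. Hence every $X(S,L)$ is countably paracompact and not normal, and the statement "every countably paracompact subspace of $\omega_1^2$ is normal" is not a theorem of ZFC.

**Theorem 4.** If $\diamondsuit(S)$ holds, then $X(S,L)$ is not countably paracompact, for every $L$.

## 4. Ladders agree far out, so $X(S,L)$ is not normal

The next lemma says that $c$ is large often enough. It is used for Theorem 1 and again for Theorem 4.

**Lemma 2 (ZFC).** Let $T\subseteq S$ be stationary, $\gamma:S\to\omega$, and $g:T\to\omega_1$ with $g(\lambda)<\lambda$. Then there are $\alpha<\lambda$ in $T$ with $g(\lambda)<\alpha$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$.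

**Step 1: make the data constant.** The purpose is to replace $\gamma$ and $g$ by a number and an ordinal. By Fodor, and by cutting into countably many pieces, we may shrink $T$ so that $g(\lambda)=g_0$ and $\gamma(\lambda)=n$ for all $\lambda\in T$.

**Step 2: fix a common beginning of the ladders.** This guarantees that the agreement found later is long and lies above $g_0$. For $\lambda\in T$ with $\lambda>g_0$ (all of $T$ is of this kind), let $s_\lambda$ be the shortest initial segment of $L_\lambda$ with $|s_\lambda|\ge n+1$ and $\max s_\lambda>g_0$. It is finite, and $\max s_\lambda<\lambda$. By Fodor, $\max s_\lambda$ is constant on a stationary subset of $T$, and a countable ordinal has only countably many finite subsets. So there are a stationary $T_1\subseteq T$ and a finite set $s$ with $s_\lambda=s$ for all $\lambda\in T_1$.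

**Step 3: reflect a longer beginning.** Now we find $\alpha$ far below $\lambda$ whose ladder starts exactly as $L_\lambda$ does below some $\delta$ with $\alpha<\delta<\lambda$. For finite $e\subseteq\omega_1$ let $f(e)$ be the least $\alpha\in T_1$ such that $e$ is an initial segment of $L_\alpha$, if there is one, and $f(e)=0$ otherwise. By closing off, choose a limit $\delta<\omega_1$ with $s\subseteq\delta$ and $f(e)<\delta$ for all finite $e\subseteq\delta$. Take $\lambda\in T_1$ with $\lambda>\delta$ and put $e=L_\lambda\cap\delta$. This is a finite initial segment of $L_\lambda$, and it contains $s$. Let $\eta=\max e$. Then $\eta\ge\max s>g_0$ and $|e|\ge n+1$.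

Since $\lambda$ itself is an element of $T_1$ with $e$ an initial segment of its ladder, $\alpha=f(e)$ is an element of $T_1$ with $e$ an initial segment of $L_\alpha$, and $\alpha<\delta$. As $e\subseteq L_\alpha\subseteq\alpha$, we have $\eta<\alpha<\delta<\lambda$.

**Step 4: compute $c(\alpha,\lambda)$.** We have $L_\lambda\cap\alpha=(L_\lambda\cap\delta)\cap\alpha=e\cap\alpha=e$. Its maximum $\eta$ belongs to $L_\alpha$, and since $e$ is an initial segment of $L_\alpha$, the index of $\eta$ in $L_\alpha$ is $|e|-1\ge n$. So $c(\alpha,\lambda)\ge n=\gamma(\alpha)$, and $g(\lambda)=g_0<\eta<\alpha$. $\square$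

*Proof of Theorem 1.* Write $X=X(S,L)$. Suppose $U\supseteq X_2$ and $W\supseteq X_0$ are disjoint and open in $X$.

**Step 1: translate $U$ and $W$ into functions.** For $\lambda\in S$ choose $g(\lambda)<\lambda$ with $X\cap((g(\lambda),\lambda]\times\{\lambda+1\})\subseteq U$. Let $\alpha\in S$. For each limit $\beta>\alpha+\omega$ there are $j_\beta<\omega$ and $\delta_\beta<\beta$ with $X\cap((\alpha+j_\beta,\alpha+\omega]\times(\delta_\beta,\beta])\subseteq W$. By Lemma 1 there are $\gamma(\alpha)<\omega$ and $\delta_\alpha<\omega_1$ with
$$X\cap\big((\alpha+\gamma(\alpha),\alpha+\omega]\times(\delta_\alpha,\omega_1)\big)\subseteq W.$$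

**Step 2: compare on the bridges.** Let $D$ be a club such that $\delta_\alpha<d$ whenever $d\in D$ and $\alpha\in S\cap d$. Let $\lambda\in S\cap D$, $\alpha\in S$, $g(\lambda)<\alpha<\lambda$. By (F2), $p_{\alpha\lambda}\in U$. If $c(\alpha,\lambda)\ge\gamma(\alpha)$, then the first coordinate of $p_{\alpha\lambda}$ is above $\alpha+\gamma(\alpha)$, and $\lambda+1>\delta_\alpha$, so $p_{\alpha\lambda}\in W$ too, a contradiction. Hence $c(\alpha,\lambda)<\gamma(\alpha)$ for all such $\alpha,\lambda$. This contradicts Lemma 2 for the stationary set $T=S\cap D$ and $g{\restriction}T$. $\square$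

## 5. Countable paracompactness of $X(S,L)$ as two conditions on $c$

Condition (A) is what survives of (1) when each pair has one bridge: column $\alpha$, restricted to levels $\ge\gamma(\alpha)$, sees only bounded values of $r$. Condition (B) is the same with the roles of the two sides exchanged: near $y_\lambda$ one sees only columns with bounded values of $h$. We write $X=X(S,L)$.

### Necessity

Let $X$ be countably paracompact. As before, the open sets $U_n$ from the definition may be taken decreasing: replace $U_n$ by $\bigcap_{m\le n}U_m$, which still contains $F_n$.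

**Step 1: (A), by testing on subsets of $X_2$.** Given $r$, let $F_n=\{y_\lambda:r(\lambda)\ge n\}$. By (F4) these are closed, and they decrease to $\emptyset$. Take decreasing open $U_n\supseteq F_n$ with $\bigcap_n\operatorname{Cl}U_n=\emptyset$. Since $y_\lambda\in F_{r(\lambda)}$, we can choose $g(\lambda)<\lambda$ with $X\cap((g(\lambda),\lambda]\times\{\lambda+1\})\subseteq U_{r(\lambda)}$. Let $\alpha\in S$. Each point $(\alpha+\omega,\beta)$ is outside some $\operatorname{Cl}U_n$, so it has a basic neighborhood missing $U_n$. By Lemma 1 there are $n_\alpha,j_\alpha,\delta_\alpha$ with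
$$U_{n_\alpha}\cap\big((\alpha+j_\alpha,\alpha+\omega]\times(\delta_\alpha,\omega_1)\big)=\emptyset.$$
Let $\gamma(\alpha)=\max(n_\alpha,j_\alpha)$ and let $D$ be a club with $\delta_\alpha<d$ whenever $\alpha\in S\cap d$, $d\in D$. If $\lambda\in S\cap D$, $\alpha\in S$, $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$, then $p_{\alpha\lambda}\in U_{r(\lambda)}\setminus U_{n_\alpha}$. As the $U_n$ decrease, $r(\lambda)<n_\alpha\le\gamma(\alpha)$.

**Step 2: (B), by testing on unions of columns.** Given $h$, let $F_n=\bigcup\{C_\alpha:h(\alpha)\ge n\}$. By (F4) these are closed, and they decrease to $\emptyset$. Take $U_n$ as before. Since $C_\alpha\subseteq F_{h(\alpha)}\subseteq U_{h(\alpha)}$, Lemma 1 gives $\gamma(\alpha),\delta_\alpha$ with $X\cap((\alpha+\gamma(\alpha),\alpha+\omega]\times(\delta_\alpha,\omega_1))\subseteq U_{h(\alpha)}$. For $\lambda\in S$ there is $k(\lambda)$ with $y_\lambda\notin\operatorname{Cl}U_{k(\lambda)}$; choose $g(\lambda)<\lambda$ with $U_{k(\lambda)}\cap((g(\lambda),\lambda]\times\{\lambda+1\})=\emptyset$. Let $D$ be a club closed under $\alpha\mapsto\delta_\alpha$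 as in Step 1. If $\lambda\in S\cap D$, $\alpha\in S$, $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$, then $p_{\alpha\lambda}\in U_{h(\alpha)}\setminus U_{k(\lambda)}$, so $h(\alpha)<k(\lambda)$.

### Sufficiency

Assume (A) and (B), and let $F_n$ be closed and decreasing with $\bigcap_nF_n=\emptyset$.

**Step 3: read off $r$, $h$ and $\delta_\alpha$ from the sequence.** These functions say when a point $y_\lambda$, or a column, is left by the $F_n$. Let $r(\lambda)=\min\{n:y_\lambda\notin F_n\}$. The column $C_\alpha$ is homeomorphic to the club of limit ordinals above $\alpha+\omega$, so each $F_n\cap C_\alpha$ corresponds to a closed subset of $\omega_1$. If all of these were unbounded, they would be clubs and would have a common point, against $\bigcap_nF_n=\emptyset$. So we can let $h(\alpha)=\min\{n:F_n\cap C_\alpha\text{ is bounded}\}$ and choose $\delta_\alpha<\omega_1$ such that all second coordinates of points of $F_{h(\alpha)}\cap C_\alpha$ are at most $\delta_\alpha$.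

Apply (A) to $r$, obtaining $\gamma_A,g_A,D_A$, and (B) to $h$, obtaining $\gamma_B,k,g_B,D_B$. Put $\gamma=\max(\gamma_A,\gamma_B)$ and $g=\max(g_A,g_B)$. Let $D\subseteq D_A\cap D_B\cap\Lambda$ be a club such that $\delta_\alpha<d$ whenever $\alpha\in S\cap d$, $d\in D$. Then for $\lambda\in S\cap D$ and $\alpha\in S$ with $g(\lambda)<\alpha<\lambda$,
$$c(\alpha,\lambda)\ge\gamma(\alpha)\ \Longrightarrow\ r(\lambda)\le\gamma_A(\alpha)\ \text{ and }\ h(\alpha)\le k(\lambda).\tag{2}$$

**Step 4: cut off the part of $X$ that the club does not control.** We know (2) only for $\lambda\in D$, and $F_n\cap C_\alpha$ is under control only above $\delta_\alpha$. So we remove small clopen blocks near the diagonal. Let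
$$Y=\{(\xi,\beta)\in X:\text{there is }e\in D\text{ with }\xi\le e<\beta\},$$
and for $d\in D\cup\{0\}$ let $d^+=\min(D\setminus(d+1))$ and $B_d=X\cap(d,d^+]^2$. The set $Y=X\cap\bigcup_{e\in D}[0,e]\times(e,\omega_1)$ is open, and so is every $B_d$. The $B_d$ are pairwise disjoint because the intervals $(d,d^+]$ are. Also $B_d\cap Y=\emptyset$: a witness $e$ for $(\xi,\beta)\in B_d$ would satisfy $d<\xi\le e<\beta\le d^+$, but $D$ has no element strictly between $d$ and $d^+$.

These sets cover $X$. Let $(\xi,\beta)\in X\setminus Y$. By (F5), $0<\xi<\beta$, so $\xi\notin D$, since otherwise $e=\xi$ is a witness. Thus $\xi\notin D\cup\{0\}$, and as $D\cup\{0\}$ is closed, $d=\max\{e\in D\cup\{0\}:e<\xi\}$ exists. Then $\xi\le d^+$. Since $d^+\in D$ is not a witness for $(\xi,\beta)\in Y$, we get $\beta\le d^+$. So $(\xi,\beta)\in B_d$.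

Hence $X$ is the topological sum of $Y$ and the blocks $B_d$. Each $B_d$ lies in $[0,d^+]^2$, so it is countable and therefore countably paracompact by Section 1. If on each summand we have open sets as required for the traces of the $F_n$, their unions over all summands work for $X$, because closures in a sum are computed summand by summand. So it suffices to find open $U_n\supseteq F_n\cap Y$ in $Y$ with $\bigcap_n\operatorname{Cl}_YU_n=\emptyset$. We note two facts.

* (i) $y_\lambda\in Y$ iff $\lambda\in D$, since $\lambda\le e<\lambda+1$ means $e=\lambda$.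
* (ii) If $n\ge h(\alpha)$, then $F_n\cap C_\alpha\cap Y=\emptyset$. Indeed, if $(\alpha+\omega,\beta)\in Y$ with witness $e\in D$, then $\alpha<e$, so $\delta_\alpha<e<\beta$, and $(\alpha+\omega,\beta)\notin F_{h(\alpha)}\supseteq F_n$.

**Step 5: define $U_n$.** We use one fixed open set for each column and for each $y_\lambda$, and discard it when $n$ is past $h(\alpha)$ or $r(\lambda)$. For $\alpha\in S$ let $Q_\alpha=Y\cap((\alpha+\gamma(\alpha),\alpha+\omega]\times\omega_1)$, which is open in $Y$. For $\lambda\in S\cap D$ let
$$O_\lambda=\{y_\lambda\}\cup\{p_{\alpha\lambda}:\alpha\in S,\ g(\lambda)<\alpha<\lambda\}.$$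
Then $O_\lambda\subseteq Y$, with witness $e=\lambda$. It is open: since $\lambda\in\Lambda$ we have $g(\lambda)+\omega<\lambda$, and $O_\lambda$ contains the neighborhood $X\cap((g(\lambda)+\omega,\lambda]\times\{\lambda+1\})$ of $y_\lambda$, because $\alpha\le g(\lambda)$ gives $\alpha+1+c(\alpha,\lambda)<\alpha+\omega\le g(\lambda)+\omega$. The other points of $O_\lambda$ are isolated. Put
$$U_n=\bigcup\{Q_\alpha:h(\alpha)>n\}\ \cup\ \bigcup\{O_\lambda:\lambda\in S\cap D,\ r(\lambda)>n\}\ \cup\ (F_n\cap X_1\cap Y).$$
This is open in $Y$. It contains $F_n\cap Y$: a point of $F_n\cap C_\alpha\cap Y$ has $h(\alpha)>n$ by (ii), and it lies in $Q_\alpha$. A point $y_\lambda\in F_n\cap Y$ has $\lambda\in D$ by (i) and $r(\lambda)>n$, as the $F_n$ decrease. The points of $X_1$ are included outright.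

**Step 6: no point of $Y$ is in all closures.** There are three kinds of points. Recall from (F2) and (F3) that $Q_\alpha$ contains only points of $C_\alpha$ and points $p_{\alpha\lambda}$ with $c(\alpha,\lambda)\ge\gamma(\alpha)$.

*Points $p=p_{\alpha\lambda}\in Y$.* Take $n\ge\max(h(\alpha),r(\lambda))$ with $p\notin F_n$. The only sets $Q_{\alpha'}$ and $O_{\lambda'}$ that can contain $p$ are $Q_\alpha$ and $O_\lambda$, and neither is used in $U_n$. So $p\notin U_n$, and since $p$ is isolated, $p\notin\operatorname{Cl}_YU_n$.

*Points $y_\lambda\in Y$.* Here $\lambda\in D$. Let $n\ge\max(r(\lambda),k(\lambda))$. As $y_\lambda\notin F_n$, there is a neighborhood $N\subseteq O_\lambda$ of $y_\lambda$ with $N\cap F_n=\emptyset$. We claim $N\cap U_n=\emptyset$. For $\lambda'\ne\lambda$ the set $O_{\lambda'}$ misses $O_\lambda$, because second coordinates differ; and $O_\lambda$ is not used, because $r(\lambda)\le n$. No $Q_{\alpha'}$ contains $y_\lambda$. Suppose finally that $p_{\alpha\lambda}\in N\cap Q_{\alpha'}$ with $h(\alpha')>n$. Then $\alpha'=\alpha$, $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$.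 By (2), $h(\alpha)\le k(\lambda)\le n$, a contradiction.

*Points $z=(\alpha+\omega,\beta)\in X_0\cap Y$.* Let $n\ge\max(h(\alpha),\gamma_A(\alpha))$. By (ii), $z\notin F_n$, so there is a neighborhood $N\subseteq Q_\alpha$ of $z$ with $N\cap F_n=\emptyset$. We claim $N\cap U_n=\emptyset$. If $Q_{\alpha'}$ meets $N$, then $\alpha'=\alpha$, and $Q_\alpha$ is not used, because $h(\alpha)\le n$. Suppose a point lies in $N\cap O_\lambda$ with $\lambda\in S\cap D$ and $r(\lambda)>n$. It must be $p_{\alpha\lambda}$, with $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$. By (2), $r(\lambda)\le\gamma_A(\alpha)\le n$, a contradiction.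

So $\bigcap_n\operatorname{Cl}_YU_n=\emptyset$, and Theorem 2 is proved. $\square$

## 6. $\mathrm{MA}_{\omega_1}$ separates ladders of different colors

Now we arrange that $\alpha$ knows $r(\lambda)$ whenever $c(\alpha,\lambda)$ is large. A large $c(\alpha,\lambda)$ produces a common rung of $L_\alpha$ and $L_\lambda$. If, after cutting off finite beginnings, ladders with different $r$-values are disjoint, then such a common rung forces $r(\alpha)=r(\lambda)$.

**Lemma 3 ($\mathrm{MA}_{\omega_1}$).** For every $r:S\to\omega$ there is $q:S\to\omega$ such that $L_\lambda[q(\lambda)]\cap L_\mu[q(\mu)]=\emptyset$ whenever $r(\lambda)\ne r(\mu)$.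

**Step 1: the partial order of finite approximations.** Let $P$ be the set of finite partial functions $p:S\to\omega$ such that $L_\lambda[p(\lambda)]\cap L_\mu[p(\mu)]=\emptyset$ for all $\lambda,\mu\in\operatorname{dom}p$ with $r(\lambda)\ne r(\mu)$, ordered by reverse inclusion. For $\lambda\in S$ the set $\{p\in P:\lambda\in\operatorname{dom}p\}$ is dense. Indeed, let $p\in P$ with $\lambda\notin\operatorname{dom}p$. Each $L_\lambda\cap L_\mu$ with $\mu\in\operatorname{dom}p$ is finite, so there is $n$ with $L_\lambda[n]\cap L_\mu=\emptyset$ for all $\mu\in\operatorname{dom}p$, and $p\cup\{(\lambda,n)\}\in P$. If $P$ is ccc, then $\mathrm{MA}_{\omega_1}$ gives a filter $G$ meeting these $\omega_1$ dense sets. Put $q=\bigcup G$. It is a function on $S$, since any two elements of $G$ have a common extension. For $\lambda,\mu\in S$ there is $p\in G$ with both in its domain, so $q$ is as required. It remains to prove that $P$ is ccc.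

**Step 2: thin out an uncountable set.** The aim is to have conditions that differ only in where their domains lie. Let an uncountable subset of $P$ be given. By the $\Delta$-system lemma and countably many possibilities for the rest, there are distinct $p_i$ ($i<\omega_1$) in it such that the domains form a $\Delta$-system with root $R$, the functions $p_i{\restriction}R$ are all equal, and for fixed $m$, $n_a$, $c_a$ ($1\le a\le m$)
$$\operatorname{dom}p_i\setminus R=\{\lambda^i_1<\dots<\lambda^i_m\},\qquad p_i(\lambda^i_a)=n_a,\qquad r(\lambda^i_a)=c_a.$$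
Since the $p_i$ are distinct, $m\ge1$.

**Step 3: choose $i$ and $j$ by reflection.** We want one condition low and one high, whose ladders look alike on the low part. For $\rho<\omega_1$ and finite $e_1,\dots,e_m\subseteq\rho$ let $f(\rho,e_1,\dots,e_m)$ be $\lambda^i_m$ for the least $i$ with $L_{\lambda^i_a}\cap\rho=e_a$ for $a=1,\dots,m$, if there is such an $i$, and $0$ otherwise. There are only countably many tuples below a given countable ordinal, so closing off gives a limit $\delta<\omega_1$ with $f(\rho,e_1,\dots,e_m)<\delta$ whenever $\rho<\delta$. Choose $j$ with all $\lambda^j_a>\delta$; only countably many $j$ fail this, because the sets $\operatorname{dom}p_j\setminus R$ are pairwise disjoint. The sets $e_a=L_{\lambda^j_a}\cap\delta$ are finite. Pick $\rho<\delta$ with all $e_a\subseteq\rho$. Then $L_{\lambda^j_a}\cap\rho=e_a$ for all $a$, so there is an index as in the definition of $f(\rho,e_1,\dots,e_m)$. Let $i$ be the least one. Then $L_{\lambda^i_a}\cap\rho=e_a$ for all $a$, and all $\lambda^i_a<\delta$. In particular $i\ne j$, and $L_{\lambda^i_a}\subseteq\delta$.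

**Step 4: $p_i\cup p_j\in P$.** It is a function, because $p_i$ and $p_j$ agree on $R$ and their domains meet only in $R$. Pairs inside $\operatorname{dom}p_i$ or inside $\operatorname{dom}p_j$ are fine, so only pairs $\lambda^i_a,\lambda^j_b$ with $c_a\ne c_b$ need checking. Suppose $\xi\in L_{\lambda^i_a}[n_a]\cap L_{\lambda^j_b}[n_b]$. As $\xi<\lambda^i_a<\delta$, we have $\xi\in L_{\lambda^j_b}\cap\delta=e_b\subseteq\rho$. Hence $\xi\in L_{\lambda^i_a}\cap\rho=e_a\subseteq L_{\lambda^j_a}$. Moreover $\xi<\rho<\delta$, so $|L_{\lambda^j_a}\cap\xi|=|e_a\cap\xi|=|L_{\lambda^i_a}\cap\xi|\ge n_a$. Thus $\xi\in L_{\lambda^j_a}[n_a]\cap L_{\lambda^j_b}[n_b]$, while $r(\lambda^j_a)=c_a\ne c_b=r(\lambda^j_b)$. This contradicts $p_j\in P$. So $p_i$ and $p_j$ have a common extension, and $P$ is ccc. $\square$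

**Lemma 4.** Let $r,q$ be as in Lemma 3, let $\gamma_0(\alpha)=\max(q(\alpha),1)$, and let $g(\lambda)$ be the element of $L_\lambda$ of index $q(\lambda)$. If $\alpha,\lambda\in S$, $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma_0(\alpha)$, then $r(\alpha)=r(\lambda)$.

*Proof.* Since $g(\lambda)\in L_\lambda\cap\alpha$, the maximum $\xi$ of $L_\lambda\cap\alpha$ exists and $\xi\ge g(\lambda)$, so $\xi\in L_\lambda[q(\lambda)]$. As $c(\alpha,\lambda)\ge1$, the first case of Definition 3 applies: $\xi\in L_\alpha$, with index $c(\alpha,\lambda)\ge q(\alpha)$. So $\xi\in L_\alpha[q(\alpha)]\cap L_\lambda[q(\lambda)]$, and by the choice of $q$, $r(\alpha)=r(\lambda)$. $\square$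

*Proof of Theorem 3.* Take $D=\omega_1$ in both cases.

**Step 1: (A).** Given $r$, take $\gamma_0,g$ from Lemma 4 and let $\gamma(\alpha)=\max(\gamma_0(\alpha),r(\alpha))$. If $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$, then $r(\lambda)=r(\alpha)\le\gamma(\alpha)$.

**Step 2: (B).** Given $h$, apply Lemmas 3 and 4 with $h$ in the role of $r$, and put $\gamma=\gamma_0$, $k=h$. If $g(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\gamma(\alpha)$, then $h(\alpha)=h(\lambda)=k(\lambda)$.

**Step 3: conclude.** By Theorem 2, $X(S,L)$ is countably paracompact, and by Theorem 1 it is not normal. Since $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{MA}_{\omega_1})$ (Solovay–Tennenbaum, Ann. of Math. 94 (1971)), ZFC does not prove that all countably paracompact subspaces of $\omega_1^2$ are normal. $\square$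

No large cardinals are used. Together with result 2 of Section 1, this shows that the statement is independent of ZFC: it is true under $V=L$ and false under $\mathrm{MA}_{\omega_1}$. Note also that, beyond ZFC, the proof used only the conclusion of Lemma 3, for one ladder system on one stationary set. So the statement already fails in any model in which some ladder system on some stationary subset of $\Lambda$ has that property.

## 7. Under $\diamondsuit(S)$ the spaces are not countably paracompact

Recall $\diamondsuit(S)$: there are sets $A_\lambda\subseteq\lambda$ ($\lambda\in S$) such that for every $A\subseteq\omega_1$ the set $\{\lambda\in S:A\cap\lambda=A_\lambda\}$ is stationary. We need it for functions: there are $\gamma_\lambda:S\cap\lambda\to\omega$ ($\lambda\in S$) such that for every $\gamma:S\to\omega$ the set $\{\lambda\in S:\gamma{\restriction}(S\cap\lambda)=\gamma_\lambda\}$ is stationary. To get this, code $\gamma$ by $A=\{\omega\cdot\alpha+\gamma(\alpha):\alpha\in S\}$. If $\omega\cdot\lambda=\lambda$, which holds for club many $\lambda$, then $A\cap\lambda=\{\omega\cdot\alpha+\gamma(\alpha):\alpha\in S\cap\lambda\}$,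 so $A\cap\lambda$ determines $\gamma{\restriction}(S\cap\lambda)$. Let $\gamma_\lambda$ be the function coded by $A_\lambda$ in this way if there is one, and the zero function otherwise.

*Proof of Theorem 4.* The plan is to use the guesses $\gamma_\lambda$ to define one $r$ that defeats, at every $\lambda$ where $\gamma$ is guessed correctly, any $\gamma$ with bounded values on cofinally many relevant columns, and then to let (B) produce such bounded values.

**Step 1: define $r$ from the guesses.** For $\lambda\in S$ put $Z_\lambda=\{\alpha\in S\cap\lambda:c(\alpha,\lambda)\ge\gamma_\lambda(\alpha)\}$. Let $r(\lambda)=1+m$, where $m$ is least such that $\{\alpha\in Z_\lambda:\gamma_\lambda(\alpha)\le m\}$ is cofinal in $\lambda$, if such an $m$ exists; otherwise let $r(\lambda)=0$.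

**Step 2: apply (A), and then (B) to the answer.** Suppose $X(S,L)$ is countably paracompact. By Theorem 2, (A) and (B) hold. Let $\gamma,g,D$ be given by (A) for $r$, and let $\gamma_1,k,g_1,D_1$ be given by (B) for $h:=\gamma$. The set $T=\{\lambda\in S\cap D\cap D_1:\gamma{\restriction}(S\cap\lambda)=\gamma_\lambda\}$ is stationary. For $\lambda\in T$ we have $Z_\lambda=\{\alpha\in S\cap\lambda:c(\alpha,\lambda)\ge\gamma(\alpha)\}$.

**Step 3: at $\lambda\in T$, bounded values of $\gamma$ are not cofinal in $Z_\lambda$.** Suppose the number $m$ of Step 1 exists for $\lambda\in T$. Pick $\alpha\in Z_\lambda$ with $\alpha>g(\lambda)$ and $\gamma(\alpha)\le m$. Then $c(\alpha,\lambda)\ge\gamma(\alpha)$, so (A) gives $r(\lambda)\le\gamma(\alpha)\le m<r(\lambda)$, a contradiction. So for every $m$ the set $\{\alpha\in Z_\lambda:\gamma(\alpha)\le m\}$ is bounded in $\lambda$.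

**Step 4: (B) makes $c$ small, against Lemma 2.** For $\lambda\in T$ choose $g_2(\lambda)<\lambda$ with $g_2(\lambda)\ge g_1(\lambda)$ such that every $\alpha\in Z_\lambda$ with $\gamma(\alpha)\le k(\lambda)$ satisfies $\alpha\le g_2(\lambda)$. Suppose $\alpha\in S$, $g_2(\lambda)<\alpha<\lambda$ and $c(\alpha,\lambda)\ge\max(\gamma(\alpha),\gamma_1(\alpha))$. Then $\alpha\in Z_\lambda$, and (B) gives $\gamma(\alpha)\le k(\lambda)$, so $\alpha\le g_2(\lambda)$, a contradiction. Hence $c(\alpha,\lambda)<\max(\gamma(\alpha),\gamma_1(\alpha))$ for all $\lambda\in T$ and all $\alpha\in S$ with $g_2(\lambda)<\alpha<\lambda$. This contradicts Lemma 2, applied to $T$, $\max(\gamma,\gamma_1)$ and $g_2$. $\square$
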